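\title{The partition relation $\kappa^+\rightarrow(\kappa+\kappa+1)^2_2$ for weakly compact $\kappa$}


\begin{abstract}
We prove in ZFC that if $\kappa$ is weakly compact, or $\kappa=\omega$, then every coloring of the pairs of $\kappa^+$ with two colors has a homogeneous set of order type $\kappa+\kappa+1$. In particular $\kappa^+\rightarrow(\kappa+\kappa)^2_2$ for every weakly compact $\kappa$. No ordinal below $\kappa^+$ has this property, even for the target $\kappa+1$. The proof builds the two blocks of the homogeneous set simultaneously. Its main tool is a $\kappa$-complete ultrafilter on a field of $\kappa$ sets that is compatible with both colors.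
\end{abstract}

\section{The problem and the results}\label{sec:intro}

For a set $\lambda$ of ordinals let $[\lambda]^2$ be the set of its two-element subsets. A \emph{coloring} is a function $f:[\lambda]^2\to 2=\{0,1\}$. A set $H\subseteq\lambda$ is \emph{$i$-homogeneous} if $f$ takes the value $i$ on every pair from $H$, and \emph{homogeneous} if it is $i$-homogeneous for some $i<2$. For ordinals $\lambda$ and $\alpha$, the partition relation
\[
\lambda\rightarrow(\alpha)^2_2
\]
says that every coloring $f:[\lambda]^2\to2$ has a homogeneous set $H\subseteq\lambda$ of order type $\alpha$. We call $\alpha$ the \emph{target}. The relation remains true when the target is decreased, since an initial segment of a homogeneous set is homogeneous. Ramsey's theorem is the relation $\omega\rightarrow(\omega)^2_2$, and a cardinal $\kappa$ is \emph{weakly compact} if it is uncountable and $\kappa\rightarrow(\kappa)^2_2$. Throughout, $\kappa^+$ is the cardinal successor of $\kappa$, and sums such as $\kappa+\kappa$ are ordinal sums. The following question is posed in \cite{PR}.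

\medskip
\noindent\emph{If $\kappa$ is weakly compact, does $\kappa^+\rightarrow(\kappa+\kappa)^2_2$ hold?}
\medskip

The answer is yes.

\begin{theorem}\label{thm:main}
Let $\kappa$ be weakly compact, or let $\kappa=\omega$. Then $\kappa^+\rightarrow(\kappa+\kappa+1)^2_2$. In particular $\kappa^+\rightarrow(\kappa+\kappa)^2_2$.
\end{theorem}

To see why the question takes this form, suppose that $\kappa\rightarrow(\kappa)^2_2$ and ask how far the left side must grow for the target to exceed $\kappa$. Targets between $\kappa$ and $\kappa^+$ all have cardinality $\kappa$, so the relation now measures order type and not size, and one might hope that a longer ordinal of cardinality $\kappa$ is enough. It never is.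

\begin{theorem}\label{thm:least}
For every infinite cardinal $\kappa$ and every ordinal $\alpha<\kappa^+$, $\alpha\not\rightarrow(\kappa+1)^2_2$. Hence, for $\kappa$ weakly compact or $\kappa=\omega$, the cardinal $\kappa^+$ is the least ordinal $\lambda$ with $\lambda\rightarrow(\kappa+\kappa)^2_2$, and also the least ordinal $\lambda$ with $\lambda\rightarrow(\kappa+\kappa+1)^2_2$.
\end{theorem}

\begin{proof}
Fix an injection $e:\alpha\to\kappa$, and for $x<y<\alpha$ give $\{x,y\}$ the color $0$ if $e(x)<e(y)$ and the color $1$ otherwise. On a $0$-homogeneous set $H$ the map $e$ is order preserving into $\kappa$, so $H$ has order type at most $\kappa$. On a $1$-homogeneous set $e$ is order reversing, and there is no infinite decreasing sequence of ordinals, so such a set is finite. Thus $\alpha\not\rightarrow(\kappa+1)^2_2$, and the relation fails also for the larger targets $\kappa+\kappa$ and $\kappa+\kappa+1$. Theorem~\ref{thm:main} gives the second sentence.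
\end{proof}

So $\kappa^+$ is the first candidate for the left side. The target $\kappa^+$ is out of reach: an infinite cardinal $\lambda$ with $\lambda\rightarrow(\lambda)^2_2$ satisfies $2^\mu<\lambda$ for all $\mu<\lambda$ (Lemma~\ref{lem:K}), whereas $2^\kappa\ge\kappa^+$. What remains is to find out which targets strictly between $\kappa$ and $\kappa^+$ are reached. The target $\kappa+1$ is reached by a short recursion (Lemma~\ref{lem:block}), which at each of its $\kappa$ stages has to respect fewer than $\kappa$ earlier choices. In a set of type $\kappa+\xi$ with $\xi<\kappa$, fewer than $\kappa$ points lie above the first $\kappa$ points. The ordinal $\kappa+\kappa$ is the first target for which this is not so: it consists of a lower and an upper block, each of size $\kappa$, and every point of either block must be joined in the right color to $\kappa$ points of the other. This is the reason for doubt. The reason for hope is that weak compactness is precisely the Ramsey property of $\omega$, so that an argument for $\omega_1\rightarrow(\omega+\omega)^2_2$ has a chance of surviving the replacement of ``finitely many'' by ``fewer than $\kappa$''. The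 proof below treats both cases at once: it uses only that $\kappa$ is infinite and $\kappa\rightarrow(\kappa)^2_2$. We make no claim about three or more colors or about substantially larger targets.

Section~\ref{sec:idea} shows the main idea on the target $\omega+2$. Section~\ref{sec:kappa} derives what we need from $\kappa\rightarrow(\kappa)^2_2$. Section~\ref{sec:models} introduces elementary submodels and builds one block. Sections~\ref{sec:stat}--\ref{sec:end} prove Theorem~\ref{thm:main}, and Section~\ref{sec:hyp} records where the hypotheses enter.

\medskip
\noindent\textbf{Notation.} For a coloring $f$ and $y<z$ we write $f(y,z)$ for $f(\{y,z\})$, and we put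
\[
A^i_z=\{y<z: f(y,z)=i\}\qquad(i<2).
\]
Thus the ordinal $z$, which is the set of all smaller ordinals, is the disjoint union of $A^0_z$ and $A^1_z$. We write $(x,y)$ for the open interval of ordinals. A \emph{field} on a set $a$ is a family $\mathbb A$ of subsets of $a$ that contains $a$ and is closed under complements in $a$ and finite unions. An \emph{ultrafilter on $\mathbb A$} is a family $U\subseteq\mathbb A$ that is closed under finite intersections, does not contain $\emptyset$, and contains exactly one of $E$ and $a\setminus E$ for each $E\in\mathbb A$; in particular $a\in U$.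

\section{The idea: the target $\omega+2$}\label{sec:idea}

Let $f:[\omega_1]^2\to2$, and look for a homogeneous set of type $\omega+2$: an infinite increasing sequence with two points on top.

A first attempt places the sequence in $\omega$ and uses a nonprincipal ultrafilter $U$ on all subsets of $\omega$. For $w<\omega_1$ let $N^j(w)=\{n\in\omega\setminus\{w\}: f(\{n,w\})=j\}$, and let $c(w)$ be the color $j$ with $N^j(w)\in U$. Let $k$ be the color with $K=\{m<\omega:c(m)=k\}\in U$. Suppose that $\omega\le w<v$ and $c(w)=c(v)=f(w,v)=k$. Then we can choose $y_0<y_1<\cdots$ with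
\[
y_n\in K\cap N^k(w)\cap N^k(v)\cap\bigcap_{m<n}N^k(y_m),
\]
because this set is in $U$ and hence infinite, and $\{y_n:n<\omega\}\cup\{w,v\}$ is $k$-homogeneous of type $\omega+2$. If there are no such $w$ and $v$, then the set $\{w\ge\omega:c(w)=k\}$ is $(1-k)$-homogeneous, which is enough if that set is long. But it may be empty, as happens when all pairs inside $\omega$ have color $0$ and all pairs $y<\omega\le w$ have color $1$. The ultrafilter builds sequences in one color only, and the points above may prefer the other.

The remedy is an ultrafilter that builds sequences in both colors. It lives on a small field, and an auxiliary point $z$ guides the recursion.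

\begin{proposition}\label{prop:toy}
Let $f:[\omega_1]^2\to2$ and $a<z<\omega_1$, where the interval $(a,z)$ has order type at least $\omega+\omega+\omega$. Let $\mathbb A$ be a field on $a$ that contains $A^i_w\cap a$ for all $w\in(a,z)$ and $i<2$, and let $U$ be an ultrafilter on $\mathbb A$ such that
\begin{enumerate}
\item[(i)] $\{u\in(y,a):f(y,u)=f(y,z)\}\in U$ for every $y<a$;
\item[(ii)] every member of $U$ meets both $A^0_z$ and $A^1_z$.
\end{enumerate}
Then $f$ has a homogeneous set of type $\omega+2$.
\end{proposition}

\begin{proof}
For $w\in(a,z)$ let $c(w)$ be the color $j$ with $A^j_w\cap a\in U$, and let $X_j=\{w\in(a,z):c(w)=j\}$.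

Suppose first that for some $j$ there are $w<v$ in $X_j$ with $f(w,v)=j$. We choose points $y_n\in a\cap A^j_z$ recursively. Given $y_m$ for $m<n$, the set
\[
(A^j_w\cap a)\cap(A^j_v\cap a)\cap\bigcap_{m<n}\{u\in(y_m,a):f(y_m,u)=j\}
\]
is in $U$: the first two sets because $c(w)=c(v)=j$, the others by (i) because $f(y_m,z)=j$. By (ii) it contains a point $y_n\in A^j_z$. Then $\{y_n:n<\omega\}\cup\{w,v\}$ is $j$-homogeneous of type $\omega+2$.

Otherwise $X_j$ is $(1-j)$-homogeneous for both $j$. Take three consecutive intervals of type $\omega$ in $(a,z)=X_0\cup X_1$. Each of them contains infinitely many points of $X_0$ or of $X_1$, so for some $j$ two of them contain infinitely many points of $X_j$. Then $X_j$ has a subset of type $\omega+\omega$, and so one of type $\omega+2$.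
\end{proof}

The point $z$ does not belong to the homogeneous set. Condition (i) says that a $U$-typical point below $a$ is joined to each $y<a$ as $z$ is, and (ii) says that $U$ leaves the color of the edge to $z$ undecided, so that the recursion can be steered into $A^0_z$ or into $A^1_z$ as needed.

Three tasks separate Proposition~\ref{prop:toy} from Theorem~\ref{thm:main}. We must produce $a$, $z$ and $U$, with $U$ closed under intersections of fewer than $\kappa$ sets (Sections~\ref{sec:stat} and \ref{sec:ultra}). We must replace the pair $w,v$ by a block of $\kappa$ points; since $U$ handles only fewer than $\kappa$ of them at a time, the two blocks have to grow together (Section~\ref{sec:inter}). Finally, the failure of this construction no longer makes $X_j$ homogeneous; it gives only local information near single points, and a different argument must extract a contradiction from it (Section~\ref{sec:end}).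

\section{Consequences of $\kappa\rightarrow(\kappa)^2_2$}\label{sec:kappa}

The facts in this section are standard; we include proofs so that everything rests on the partition relation alone. For an ordinal $\xi$ let ${}^\xi2$ be the set of functions from $\xi$ to $2$, and let ${}^{<\kappa}2=\bigcup_{\xi<\kappa}{}^\xi2$. The \emph{lexicographic order} on ${}^\xi2$ is the linear order in which $s<_{\mathrm{lex}}t$ if $s\ne t$ and $s(\zeta)<t(\zeta)$ at the least $\zeta$ where they differ. If $s\le_{\mathrm{lex}}t$ and $\zeta\le\xi$, then $s\restriction\zeta\le_{\mathrm{lex}}t\restriction\zeta$.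

\begin{lemma}\label{lem:lex}
Let $\mu$ be an infinite regular cardinal and $\xi<\mu$. Every weakly monotone sequence $\langle t_\alpha:\alpha<\mu\rangle$ in $({}^\xi2,\le_{\mathrm{lex}})$ is eventually constant.
\end{lemma}

\begin{proof}
Exchanging $0$ and $1$ reverses the order, so we may assume that the sequence is weakly increasing. We show by induction on $\zeta\le\xi$ that $t_\alpha\restriction\zeta$ is constant for large $\alpha$. Suppose that $t_\alpha\restriction\zeta$ is constant for $\alpha\ge\alpha_0$. If $\alpha_0\le\alpha<\beta$, then $t_\alpha(\zeta)=1$ and $t_\beta(\zeta)=0$ would give $t_\beta<_{\mathrm{lex}}t_\alpha$. So $t_\alpha(\zeta)$ is weakly increasing in $\alpha\ge\alpha_0$ with values in $\{0,1\}$, hence eventually constant. At a limit $\zeta$, the fewer than $\mu$ bounds found for smaller lengths have supremum below $\mu$.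
\end{proof}

Recall that $\kappa^{<\kappa}=\sum_{\mu<\kappa}\kappa^\mu$, the sum over cardinals $\mu$; it bounds the number of subsets of $\kappa$ of size less than $\kappa$.

\begin{lemma}\label{lem:K}
Let $\kappa$ be an infinite cardinal with $\kappa\rightarrow(\kappa)^2_2$.
\begin{enumerate}
\item[(K1)] $\kappa$ is regular.
\item[(K2)] $2^\mu<\kappa$ for every cardinal $\mu<\kappa$, and $\kappa^{<\kappa}=\kappa$.
\item[(K3)] If $\mathcal T\subseteq{}^{<\kappa}2$ is closed under initial segments and contains a sequence of each length $\eta<\kappa$, then there is $h\in{}^\kappa2$ with $h\restriction\eta\in\mathcal T$ for all $\eta<\kappa$.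
\end{enumerate}
\end{lemma}

\begin{proof}
(K1) Suppose that $\kappa$ is the disjoint union of $\mu<\kappa$ pieces of size less than $\kappa$. Give a pair the color $0$ if its points lie in the same piece, and $1$ otherwise. A $0$-homogeneous set lies in one piece and a $1$-homogeneous set has at most $\mu$ points, so neither has size $\kappa$.

(K2) Suppose that $\mu<\kappa\le2^\mu$. Take distinct $t_\alpha\in{}^\mu2$ for $\alpha<\kappa$, and color $\{\alpha,\beta\}$ with $\alpha<\beta$ according to whether $t_\alpha<_{\mathrm{lex}}t_\beta$. A homogeneous set of type $\kappa$ gives a strictly monotone sequence of length $\kappa$ in ${}^\mu2$, contrary to (K1) and Lemma~\ref{lem:lex}. The second statement is a case of the following implication: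
\begin{equation}\label{eq:arith}
\text{if $\kappa$ is regular and $2^\nu\le\kappa$ for all cardinals $\nu<\kappa$, then $\kappa^{<\kappa}=\kappa$.}
\end{equation}
Indeed, for $\mu<\kappa$ every function from $\mu$ to $\kappa$ is bounded, so $\kappa^\mu\le\sum_{\beta<\kappa}|\beta|^\mu\le\sum_{\beta<\kappa}2^{|\beta|\cdot\mu}\le\kappa\cdot\kappa=\kappa$.

(K3) For $\eta<\kappa$ pick $s_\eta\in\mathcal T$ of length $\eta$, and extend it by zeros to $t_\eta\in{}^\kappa2$. Color $\{\eta,\zeta\}$ with $\eta<\zeta$ according to whether $t_\eta\le_{\mathrm{lex}}t_\zeta$, and let $H$ be homogeneous of type $\kappa$. For each $\xi<\kappa$ the sequence $\langle t_\eta\restriction\xi:\eta\in H\rangle$ is weakly monotone, so by Lemma~\ref{lem:lex} it has an eventual value $h_\xi$. For large $\eta\in H$ we have $\eta\ge\xi$ and $h_\xi=s_\eta\restriction\xi\in\mathcal T$. For $\xi<\xi'$, any sufficiently large $\eta\in H$ shows $h_\xi=h_{\xi'}\restriction\xi$. So $h=\bigcup_{\xi<\kappa}h_\xi$ is as required.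
\end{proof}

We shall use (K3) only to construct ultrafilters. A field $\mathbb A$ on $a$ is \emph{$\kappa$-complete} if it is closed under unions, and hence intersections, of fewer than $\kappa$ members, and an ultrafilter on $\mathbb A$ is \emph{$\kappa$-complete} if it is closed under intersections of fewer than $\kappa$ members. A \emph{$\kappa$-complete ideal} of $\mathbb A$ is a family $I\subseteq\mathbb A$ with $\emptyset\in I$ that is closed under unions of fewer than $\kappa$ members and contains every $E\in\mathbb A$ that is a subset of a member of $I$. It is \emph{proper} if $a\notin I$.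

\begin{lemma}\label{lem:ext}
Let $\kappa$ be an infinite cardinal with $\kappa\rightarrow(\kappa)^2_2$. Let $\mathbb A$ be a $\kappa$-complete field on a set $a$ with $|\mathbb A|\le\kappa$, and let $I$ be a proper $\kappa$-complete ideal of $\mathbb A$. Then there is a $\kappa$-complete ultrafilter $U$ on $\mathbb A$ with $U\cap I=\emptyset$.
\end{lemma}

\begin{proof}
Enumerate $\mathbb A=\{E_\xi:\xi<\kappa\}$, with repetitions if necessary, and write $E^1=E$ and $E^0=a\setminus E$. A sequence $s\in{}^\eta2$ with $\eta<\kappa$ is a way of deciding the first $\eta$ sets; put
\[
E_s=a\cap\bigcap_{\xi<\eta}E_\xi^{s(\xi)}\in\mathbb A,\qquad \mathcal T=\{s\in{}^{<\kappa}2:E_s\notin I\}.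
\]
Since $E_s\subseteq E_{s\restriction\zeta}$, the family $\mathcal T$ is closed under initial segments. For fixed $\eta<\kappa$ the sets $E_s$ with $s\in{}^\eta2$ cover $a$: a point $y$ lies in $E_s$ for the $s$ with $s(\xi)=1$ if and only if $y\in E_\xi$. There are fewer than $\kappa$ of these sets by (K2), and $a\notin I$, so one of them is not in $I$. By (K3) there is $h\in{}^\kappa2$ with $E_{h\restriction\eta}\notin I$ for all $\eta<\kappa$. Let
\[
U=\{E\in\mathbb A: E\supseteq E_{h\restriction\eta}\text{ for some }\eta<\kappa\}.
\]
Then $U\cap I=\emptyset$, and in particular $\emptyset\notin U$. The sets $E_{h\restriction\eta}$ decrease with $\eta$ and $\kappa$ is regular, so fewer than $\kappa$ members of $U$ contain a common $E_{h\restriction\eta}$, and their intersection is in $U$. For each $\xi$ the set $E_\xi^{h(\xi)}$ contains $E_{h\restriction(\xi+1)}$, so at least one of $E_\xi$ and $a\setminus E_\xi$ is in $U$; both cannot be, since $\emptyset\notin U$.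
\end{proof}

\section{Models, neighborhoods, and one block}\label{sec:models}

From now on $\kappa$ is an infinite cardinal with $\kappa\rightarrow(\kappa)^2_2$, and $f:[\kappa^+]^2\to2$ is a fixed coloring.

The recursions below all have the same shape. Fewer than $\kappa$ points have been chosen below an ordinal $\delta$, a point $z\ge\delta$ is joined to all of them in the right color, and we want a new point \emph{below} $\delta$ that behaves as $z$ does. Elementary submodels provide many ordinals $\delta$ at which this reflection is possible.

\subsection*{Stationary sets}
A set $C\subseteq\kappa^+$ is \emph{club} if it is unbounded and contains all its limit points below $\kappa^+$. A set $T\subseteq\kappa^+$ is \emph{stationary} if it meets every club, and \emph{nonstationary} otherwise. Bounded sets are nonstationary, and a union of at most $\kappa$ nonstationary sets is nonstationary. Since $\kappa$ is regular, $\{\delta<\kappa^+:\operatorname{cf}(\delta)=\kappa\}$ is stationary. The fixed points of a strictly increasing continuous function from $\kappa^+$ to $\kappa^+$ form a club. \emph{Fodor's lemma} states that if $T$ is stationary and $g(\varepsilon)<\varepsilon$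 for all $\varepsilon\in T$, then $g$ is constant on a stationary subset of $T$. A statement holds for \emph{almost all} $\varepsilon\in T$ if the set of exceptions is nonstationary.

\subsection*{Elementary submodels}
Fix a regular cardinal $\theta>\kappa^+$, and let $H(\theta)$ be the set of all sets whose transitive closure has size less than $\theta$. It is transitive, and it contains $f$, every subset of $\kappa^+$, and every subset of $H(\theta)$ of size less than $\theta$. A set $M\subseteq H(\theta)$ is an \emph{elementary submodel} if, whenever some element of $H(\theta)$ satisfies a first-order formula in $(H(\theta),\in)$ with parameters from $M$, some element of $M$ does. Two consequences are all we need: an element of $H(\theta)$ that is definable from parameters in $M$ lies in $M$, and a nonempty set $B\in M$ has an element in $M$. Every subset of $H(\theta)$ of size at most $\kappa$ is contained in an elementary submodel of size $\kappa$ (L\"owenheim--Skolem), and the union of an increasing chain of elementary submodels is elementary. We call $M$ \emph{$\kappa$-closed} if every subset of $M$ of size less than $\kappa$ is an element of $M$.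

We construct an increasing chain $\langle M_\alpha:\alpha<\kappa^+\rangle$ of elementary submodels of size $\kappa$. Let $M_0\supseteq\kappa\cup\{\kappa,\kappa^+,f\}$, and take unions at limits. Each $M_\alpha\cap\kappa^+$ is an ordinal below $\kappa^+$: if $0\ne\beta\in M_\alpha\cap\kappa^+$, then $M_\alpha$ contains a surjection $g:\kappa\to\beta$, and $g(\xi)\in M_\alpha$ for each $\xi\in\kappa\subseteq M_\alpha$, so $\beta\subseteq M_\alpha$. Given $M_\alpha$, let $M_{\alpha+1}=\bigcup_{\xi<\kappa}N_\xi$ for an increasing chain of elementary submodels $N_\xi$ of size $\kappa$, where $N_0\supseteq M_\alpha\cup\{M_\alpha\cap\kappa^+\}$ and $N_{\xi+1}$ contains as elements all subsets of $N_\xi$ of size less than $\kappa$. There are only $\kappa^{<\kappa}=\kappa$ such subsets. Since $\kappa$ is regular, $M_{\alpha+1}$ is $\kappa$-closed.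

The map $\alpha\mapsto M_\alpha\cap\kappa^+$ is continuous, and it is strictly increasing because $M_\alpha\cap\kappa^+\in M_{\alpha+1}$. So its fixed points form a club, and
\[
S=\{\delta<\kappa^+: M_\delta\cap\kappa^+=\delta\text{ and }\operatorname{cf}(\delta)=\kappa\}
\]
is stationary. For $\delta\in S$ the model $M_\delta=\bigcup_{\alpha<\delta}M_\alpha$ is $\kappa$-closed: since $\operatorname{cf}(\delta)=\kappa$, a subset of size less than $\kappa$ is contained in some $M_\alpha$ with $\alpha<\delta$, and then it is an element of $M_{\alpha+1}$.

\begin{lemma}\label{lem:fodor}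
If $T\subseteq S$ is stationary and $g(\varepsilon)\in M_\varepsilon$ for all $\varepsilon\in T$, then $g$ is constant on a stationary subset of $T$.
\end{lemma}

\begin{proof}
For $\varepsilon\in T$ there is $\alpha(\varepsilon)<\varepsilon$ with $g(\varepsilon)\in M_{\alpha(\varepsilon)}$. By Fodor's lemma $\alpha(\varepsilon)$ has a constant value $\alpha$ on a stationary set $T'\subseteq T$. On $T'$ the function $g$ takes at most $|M_\alpha|=\kappa$ values, so it takes one of them on a stationary set.
\end{proof}

\subsection*{Neighborhoods}
The properties of a point $z\ge\delta$ that $M_\delta$ can express are the sets in $M_\delta$ that contain $z$. A set $E\subseteq\delta$ is useful for reflecting $z$ if it contains a point with any prescribed such property.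

\begin{definition}
Let $\delta\in S$ and $\delta\le z<\kappa^+$. A \emph{$\delta$-neighborhood of $z$} is a set $B\in M_\delta$ with $z\in B\subseteq\kappa^+$. A set $E\subseteq\delta$ is \emph{$\delta$-positive at $z$} if it meets every $\delta$-neighborhood of $z$, and \emph{$\delta$-null at $z$} otherwise. When $z=\delta$ we omit the prefix and speak of \emph{neighborhoods of $\delta$} and of sets \emph{positive at $\delta$} or \emph{null at $\delta$}. For $Y\subseteq\kappa^+$ and $i<2$ let
\[
C^i(Y)=\{w<\kappa^+:Y\subseteq A^i_w\},
\]
the set of points that lie above all points of $Y$ and are joined to each of them in color $i$.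
\end{definition}

\begin{lemma}\label{lem:nbhd}
Let $\delta\in S$ and $\delta\le z<\kappa^+$. Below, neighborhood, positive and null refer to $\delta$ and $z$.
\begin{enumerate}
\item[(a)] The sets $\kappa^+$ and $(y,\kappa^+)$ for $y<\delta$ are neighborhoods. An intersection of fewer than $\kappa$ neighborhoods is a neighborhood.
\item[(b)] If $Y\subseteq\delta\cap A^i_z$ and $|Y|<\kappa$, then $C^i(Y)$ is a neighborhood.
\item[(c)] The set $\delta$ is positive. Subsets of null sets are null, and a union of fewer than $\kappa$ null sets is null.
\item[(d)] If $E$ is positive and $B$ is a neighborhood, then $E\cap B$ is positive.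
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $\delta\subseteq M_\delta$, so $(y,\kappa^+)$ is definable from parameters in $M_\delta$. A family of fewer than $\kappa$ neighborhoods is an element of $M_\delta$, and then so is its intersection, which contains $z$.
(b) The set $Y$ is an element of $M_\delta$, the set $C^i(Y)$ is definable from $Y$, $f$, $i$ and $\kappa^+$, and $z\in C^i(Y)$.
(c) A neighborhood is a nonempty element of $M_\delta$, so it has an element in $M_\delta\cap\kappa^+=\delta$. A neighborhood disjoint from a set is disjoint from its subsets. If $B_\xi\cap E_\xi=\emptyset$ for fewer than $\kappa$ indices $\xi$, then $\bigcap_\xi B_\xi$ is a neighborhood disjoint from $\bigcup_\xi E_\xi$.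
(d) For every neighborhood $B'$, the set $E$ meets the neighborhood $B\cap B'$.
\end{proof}

\begin{lemma}[One block]\label{lem:block}
Let $\delta\in S$, $\delta\le z<\kappa^+$ and $i<2$. If $E\subseteq\delta\cap A^i_z$ is $\delta$-positive at $z$, then $E$ has an $i$-homogeneous subset of order type $\kappa$.
\end{lemma}

\begin{proof}
Choose $y_\eta\in E\cap C^i(\{y_\xi:\xi<\eta\})$ by recursion on $\eta<\kappa$. This is possible because the earlier points lie in $\delta\cap A^i_z$, so that $C^i(\{y_\xi:\xi<\eta\})$ is a $\delta$-neighborhood of $z$ by Lemma~\ref{lem:nbhd}(b). Then $y_\xi<y_\eta$ and $f(y_\xi,y_\eta)=i$ for $\xi<\eta$.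
\end{proof}

This already proves $\kappa^+\rightarrow(\kappa+1)^2_2$. Take any $\delta\in S$. Since $\delta=A^0_\delta\cup A^1_\delta$ is positive at $\delta$, one of the sets $A^i_\delta$ is positive at $\delta$ by Lemma~\ref{lem:nbhd}(c). It has an $i$-homogeneous subset $Y$ of type $\kappa$, and $Y\cup\{\delta\}$ is $i$-homogeneous of type $\kappa+1$.

\section{Stationarily many points cannot agree on a positive set}\label{sec:stat}

For the rest of the proof of Theorem~\ref{thm:main} we assume, toward a contradiction:
\begin{equation}\label{eq:H}
\text{$f$ has no homogeneous set of order type $\kappa+\kappa+1$.}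
\end{equation}
In particular $f$ has no homogeneous set of size $\kappa^+$.

The simplest plan for two blocks is to apply Lemma~\ref{lem:block} twice, first below some $\delta$ and then above it. The difficulty is that once the lower block $Y$ is complete, nothing guarantees that $C^i(Y)$ is large enough to hold a second block of the same color. The plan does work when stationarily many points are joined in color $i$ to a whole positive set, because every stationary set holds blocks of both colors. Under \eqref{eq:H} this situation is therefore excluded, and its absence is the structural information on which the rest of the proof runs.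

\begin{lemma}\label{lem:both}
If $T\subseteq S$ is stationary and $i<2$, then $T\cap A^i_\varepsilon$ is positive at $\varepsilon$ for almost all $\varepsilon\in T$.
\end{lemma}

\begin{proof}
Otherwise, for stationarily many $\varepsilon\in T$ there is a neighborhood $B_\varepsilon\in M_\varepsilon$ of $\varepsilon$ disjoint from $T\cap A^i_\varepsilon$. By Lemma~\ref{lem:fodor}, $B_\varepsilon$ has a constant value $B$ on a stationary set $T'\subseteq T$. Then $T'\subseteq B\cap T$, because $\varepsilon\in B_\varepsilon$. If $\varepsilon'<\varepsilon$ are in $T'$, then $\varepsilon'\in B_\varepsilon\cap T$, so $\varepsilon'\notin A^i_\varepsilon$ and $f(\varepsilon',\varepsilon)=1-i$. Thus $T'$ is homogeneous of size $\kappa^+$, contrary to \eqref{eq:H}.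
\end{proof}

Let
\[
S^+=\{\gamma\in S: A^0_\gamma\text{ and }A^1_\gamma\text{ are both positive at }\gamma\}.
\]
By Lemma~\ref{lem:both} with $T=S$, almost all points of $S$ are in $S^+$, and so $S^+$ is stationary.

\begin{lemma}[No agreement]\label{lem:agree}
Let $\delta\in S$, $\delta\le z<\kappa^+$ and $i<2$, and let $E\subseteq\delta\cap A^i_z$ be $\delta$-positive at $z$. Then there is no stationary set $T\subseteq S\setminus(\delta+1)$ with $E\subseteq A^i_x$ for all $x\in T$.
\end{lemma}

\begin{proof}
Suppose that $T$ is such a set. By Lemma~\ref{lem:block} there is an $i$-homogeneous $Y\subseteq E$ of type $\kappa$. By Lemma~\ref{lem:both} there is $\varepsilon\in T$ with $T\cap A^i_\varepsilon$ positive at $\varepsilon$, and by Lemma~\ref{lem:block} again there is an $i$-homogeneous $X\subseteq T\cap A^i_\varepsilon$ of type $\kappa$. The points of $Y$ lie below $\delta$ and those of $X$ lie in $(\delta,\varepsilon)$. Every point $x$ of $X\cup\{\varepsilon\}$ is in $T$, so $Y\subseteq E\subseteq A^i_x$. Hence $Y\cup X\cup\{\varepsilon\}$ is $i$-homogeneous of type $\kappa+\kappa+1$, contrary to \eqref{eq:H}.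
\end{proof}

We use this lemma twice. The first use, with the guiding point equal to $\delta$, says that a typical point $z$ disagrees with every earlier $\delta\in S$ on a positive part of each positive color class of $\delta$.

\begin{corollary}\label{cor:disagree}
For almost all $z\in S$ the following holds: for all $\delta\in S\cap z$ and $i<2$, if $A^i_\delta$ is positive at $\delta$, then $A^i_\delta\cap A^{1-i}_z$ is positive at $\delta$.
\end{corollary}

\begin{proof}
Otherwise, for stationarily many $z\in S$ there are $\delta_z\in S\cap z$, a color $i_z$ and a neighborhood $B_z$ of $\delta_z$ such that $A^{i_z}_{\delta_z}$ is positive at $\delta_z$ and $B_z\cap A^{i_z}_{\delta_z}\cap A^{1-i_z}_z=\emptyset$. The triple of $\delta_z$, $i_z$, $B_z$ lies in $M_z$, since $\delta_z<z$ and $B_z\in M_{\delta_z}\subseteq M_z$. By Lemma~\ref{lem:fodor} it is constant on a stationary set $T$, with values $\delta$, $i$, $B$; all points of $T$ are above $\delta$. The set $E=B\cap A^i_\delta$ is positive at $\delta$ by Lemma~\ref{lem:nbhd}(d). For $z\in T$ it is a subset of $z$ disjoint from $A^{1-i}_z$, so $E\subseteq A^i_z$. This contradicts Lemma~\ref{lem:agree},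 applied with $\delta$ as the guiding point.
\end{proof}

\section{An undecided ultrafilter}\label{sec:ultra}

Fix $a\in S$; the lower block will lie below $a$. For a guiding point $z>a$ we need an ultrafilter that decides the sets $A^i_w\cap a$ for all $w\in(a,z)$ but does not decide $A^i_z\cap a$. The model $M_z$ draws exactly this line, since it contains every $w<z$ but not $z$. So for $z\in S$ with $z>a$ let
\[
\mathbb A_z=\{E\subseteq a:E\in M_z\}.
\]
This is a field on $a$ of size at most $\kappa$, and it is $\kappa$-complete because $M_z$ is $\kappa$-closed. It contains $A^i_w\cap a$ for $w\in(a,z)$ and $i<2$, and it contains $B\cap a$ for every $B\in M_a$, since $M_a\cup\{a\}\subseteq M_z$.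

\begin{definition}
Let $z\in S$ and $z>a$. An \emph{undecided ultrafilter for $z$} is a $\kappa$-complete ultrafilter $U$ on $\mathbb A_z$ such that
\begin{enumerate}
\item[(U1)] $B\cap a\in U$ for every $a$-neighborhood $B$ of $z$;
\item[(U2)] every member of $U$ meets both $A^0_z$ and $A^1_z$.
\end{enumerate}
\end{definition}

By Lemma~\ref{lem:nbhd}(b) with $Y=\{y\}$, condition (U1) implies condition (i) of Proposition~\ref{prop:toy}. Condition (U2) cannot hold if $A^0_z\cap a\in\mathbb A_z$, for then $U$ contains $A^0_z\cap a$ or its complement $A^1_z\cap a$. The next proof shows that the only obstruction is a local form of this one, in which $A^1_z$ coincides with a member of $\mathbb A_z$ on an $a$-neighborhood of $z$. If that happened for many $z$, many points would agree on a positive set.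

\begin{lemma}\label{lem:undecided}
For almost all $z\in S$ with $z>a$ there is an undecided ultrafilter for $z$.
\end{lemma}

\begin{proof}
For $z\in S$ with $z>a$, let $I_z$ be the family of all sets $E_0\cup E_1$ such that $E_i\in\mathbb A_z$ and $E_i\cap A^i_z$ is $a$-null at $z$ for $i<2$. This is a $\kappa$-complete ideal of $\mathbb A_z$. Indeed, if $E\in\mathbb A_z$ and $E\subseteq E_0\cup E_1$, then $E=(E\cap E_0)\cup(E\cap E_1)$; and a union of fewer than $\kappa$ sets $E_0^\xi\cup E_1^\xi$ equals $\bigcup_\xi E_0^\xi\cup\bigcup_\xi E_1^\xi$, which is in $I_z$ by Lemma~\ref{lem:nbhd}(c).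

Suppose that $I_z$ is proper. Lemma~\ref{lem:ext} gives a $\kappa$-complete ultrafilter $U$ on $\mathbb A_z$ disjoint from $I_z$. If $B$ is an $a$-neighborhood of $z$, then $(a\setminus B)\cap A^0_z$ is disjoint from $B$, so $a\setminus B\in I_z$ and $B\cap a\in U$. If $E\in\mathbb A_z$ is disjoint from $A^i_z$, then $E\cap A^i_z=\emptyset$ is null, so $E\in I_z$ and $E\notin U$. Thus $U$ is undecided for $z$.

Suppose that $I_z$ is not proper, say $a=E_0\cup E_1$ with $E_0,E_1$ as in the definition. Intersecting two witnesses, we get an $a$-neighborhood $B_z$ of $z$ disjoint from both $E_0\cap A^0_z$ and $E_1\cap A^1_z$. A point of $B_z\cap E_0$ lies below $z$ and not in $A^0_z$, hence in $A^1_z$. A point of $B_z\cap a\cap A^1_z$ is not in $E_1$, hence in $E_0$. With $E_z=E_0$ this reads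
\[
B_z\cap a\cap A^1_z=B_z\cap E_z,\qquad B_z\cap a\cap A^0_z=(B_z\cap a)\setminus E_z .
\]

It remains to show that the second case occurs only for nonstationarily many $z$. If not, then since $B_z$ and $E_z$ lie in $M_z$, Lemma~\ref{lem:fodor} gives a stationary set $T\subseteq S\setminus(a+1)$ on which they have constant values $B$ and $E$. So for each $i<2$ the set $P_i=B\cap a\cap A^i_x$ is the same for all $x\in T$. Fix $z\in T$. Then $B=B_z$ is an $a$-neighborhood of $z$, so $P_0\cup P_1=B\cap a$ is $a$-positive at $z$ by Lemma~\ref{lem:nbhd}(c),(d), and some $P_i$ is $a$-positive at $z$. We have $P_i\subseteq a\cap A^i_z$, and $P_i\subseteq A^i_x$ for all $x\in T$. This contradicts Lemma~\ref{lem:agree} with $\delta=a$.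
\end{proof}

\section{Building two blocks together}\label{sec:inter}

Let $z\in S$, $z>a$, and let $U$ be an undecided ultrafilter for $z$. For $w\in(a,z)$ the sets $A^0_w\cap a$ and $A^1_w\cap a$ are complementary members of $\mathbb A_z$, so exactly one is in $U$. As in Section~\ref{sec:idea}, let $c(w)$ be the color $j$ with $A^j_w\cap a\in U$, and let
\[
X_j=\{w\in(a,z):c(w)=j\}\qquad(j<2).
\]

We now choose points $y_0,x_0,y_1,x_1,\dots$ alternately, the $y_\eta$ below $a$ and the $x_\eta$ in an interval $(a,\delta)$, with $\delta$ as the top point. A new upper point must be joined correctly to earlier points that all lie below it, and a neighborhood of $\delta$ takes care of that. A new lower point must be joined correctly to earlier points $x_\xi$ \emph{above} it. Neighborhoods in $M_a$ cannot express this, since $x_\xi\notin M_a$; here the ultrafilter is needed, and with it the condition $c(x_\xi)=j$.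

\begin{lemma}[Interleaving]\label{lem:inter}
Let $\delta\in S$ with $a<\delta\le z$, and let $j<2$. Suppose that $E\cap A^j_z\cap A^j_\delta\ne\emptyset$ for every $E\in U$. Then $X_j\cap A^j_\delta$ is null at $\delta$.
\end{lemma}

\begin{proof}
Suppose that $X_j\cap A^j_\delta$ is positive at $\delta$. By recursion on $\eta<\kappa$ we choose
\[
y_\eta\in a\cap A^j_z\cap A^j_\delta\qquad\text{and then}\qquad x_\eta\in X_j\cap A^j_\delta .
\]

\emph{Choice of $y_\eta$.} The set $Y_\eta=\{y_\xi:\xi<\eta\}$ is contained in $a\cap A^j_z$, so $C^j(Y_\eta)$ is an $a$-neighborhood of $z$ by Lemma~\ref{lem:nbhd}(b), and $C^j(Y_\eta)\cap a\in U$ by (U1). For $\xi<\eta$ we have $A^j_{x_\xi}\cap a\in U$ because $x_\xi\in X_j$. By $\kappa$-completeness,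
\[
E=C^j(Y_\eta)\cap a\cap\bigcap_{\xi<\eta}A^j_{x_\xi}\in U .
\]
By hypothesis there is $y_\eta\in E\cap A^j_z\cap A^j_\delta$.

\emph{Choice of $x_\eta$.} The set $Z_\eta=\{y_\xi:\xi\le\eta\}\cup\{x_\xi:\xi<\eta\}$ is a subset of $A^j_\delta$ of size less than $\kappa$, so $C^j(Z_\eta)$ is a neighborhood of $\delta$. By positivity there is $x_\eta\in X_j\cap A^j_\delta\cap C^j(Z_\eta)$.

Both sequences are strictly increasing, and $y_\eta<a<x_\xi<\delta$ for all $\eta$ and $\xi$. For $\xi<\eta$ we have $f(y_\xi,y_\eta)=j$ since $y_\eta\in C^j(Y_\eta)$, and $f(x_\xi,x_\eta)=j$ since $x_\eta\in C^j(Z_\eta)$. Further, $f(y_\eta,x_\xi)=j$ for all $\eta,\xi$: if $\xi<\eta$ because $y_\eta\in A^j_{x_\xi}$, and if $\xi\ge\eta$ because $x_\xi\in C^j(Z_\xi)$ and $y_\eta\in Z_\xi$. All chosen points are in $A^j_\delta$. So $\{y_\eta:\eta<\kappa\}\cup\{x_\eta:\eta<\kappa\}\cup\{\delta\}$ is $j$-homogeneous of type $\kappa+\kappa+1$, contrary to \eqref{eq:H}.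
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:end}

The hypothesis of Lemma~\ref{lem:inter} can be verified in two situations: for $\delta=z$ in both colors, and for $\delta=\gamma\in S\cap(a,z)$ in the color $c(\gamma)$. The first shows that near $z$ the edge to $z$ has the color opposite to $c$. The second shows that near $\gamma$ the points joined to $\gamma$ in color $c(\gamma)$ have the other value of $c$. If $\gamma$ is so close to $z$ that both statements hold near $\gamma$, then $z$ agrees with $\gamma$ on a color class of $\gamma$, and Corollary~\ref{cor:disagree} forbids this provided that the class is positive. We do not control the color $c(\gamma)$, and for this reason $\gamma$ is taken from $S^+$.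

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By the definition of weak compactness, or by Ramsey's theorem, $\kappa\rightarrow(\kappa)^2_2$. Let $f:[\kappa^+]^2\to2$, assume \eqref{eq:H}, and fix $a\in S$. Since $S^+$ is stationary, there is $z\in S^+$ with $z>a$ outside three nonstationary sets, so that
\begin{enumerate}
\item[(Z1)] $S^+\cap z$ is positive at $z$ (by Lemma~\ref{lem:both} with $T=S^+$ and $i=0$, the subset $S^+\cap A^0_z$ is positive at $z$ for almost all $z\in S^+$);
\item[(Z2)] the conclusion of Corollary~\ref{cor:disagree} holds for $z$;
\item[(Z3)] there is an undecided ultrafilter $U$ for $z$ (Lemma~\ref{lem:undecided}).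
\end{enumerate}
Define $c$, $X_0$, $X_1$ from $U$ as in Section~\ref{sec:inter}.

\emph{Step 1: near $z$.} For $\delta=z$ the hypothesis of Lemma~\ref{lem:inter} is (U2), for both colors. So $X_0\cap A^0_z$ and $X_1\cap A^1_z$ are null at $z$, and there is a neighborhood $B\in M_z$ of $z$ disjoint from both. That is,
\begin{equation}\label{eq:nearz}
w\in B\cap(a,z)\quad\Longrightarrow\quad f(w,z)=1-c(w).
\end{equation}

\emph{Step 2: choice of $\gamma$.} Since $M_z=\bigcup_{\alpha<z}M_\alpha$, there is $\alpha$ with $a\le\alpha<z$ and $B\in M_\alpha$. The set $B\cap(\alpha,\kappa^+)$ is a neighborhood of $z$, so by (Z1) it contains a point $\gamma\in S^+\cap z$. Then $a<\gamma<z$, and $B$ is a neighborhood of $\gamma$ as well, because $\gamma\in B\in M_\alpha\subseteq M_\gamma$. Let $j=c(\gamma)$.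

\emph{Step 3: near $\gamma$.} We have $A^j_\gamma\cap a\in U$. So for $E\in U$ the set $E\cap A^j_\gamma$ is in $U$, and it meets $A^j_z$ by (U2). Lemma~\ref{lem:inter} with $\delta=\gamma$ shows that $X_j\cap A^j_\gamma$ is null at $\gamma$.

\emph{Step 4: the contradiction.} Since $\gamma\in S^+$, the set $A^j_\gamma$ is positive at $\gamma$. By (Z2) so is $A^j_\gamma\cap A^{1-j}_z$, and by Lemma~\ref{lem:nbhd}(a),(d) so is
\[
P=A^j_\gamma\cap A^{1-j}_z\cap B\cap(a,\kappa^+).
\]
Every $w\in P$ lies in $B\cap(a,z)$ and has $f(w,z)=1-j$, so $c(w)=j$ by \eqref{eq:nearz}. Hence $P\subseteq X_j\cap A^j_\gamma$. A null set has no positive subset, so this contradicts Step 3.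

Thus \eqref{eq:H} fails, and $f$ has a homogeneous set of type $\kappa+\kappa+1$. Removing its largest element leaves a homogeneous set of type $\kappa+\kappa$.
\end{proof}

\section{The role of the hypotheses}\label{sec:hyp}

Sections~\ref{sec:models} and \ref{sec:stat} use only that $\kappa$ is regular and $\kappa^{<\kappa}=\kappa$; these two facts yield $\kappa$-closed models of size $\kappa$, and thereby neighborhoods that respect fewer than $\kappa$ earlier choices. In particular they suffice for $\kappa^+\rightarrow(\kappa+1)^2_2$. For regular $\kappa$ the equation $\kappa^{<\kappa}=\kappa$ cannot be dropped. If it fails, then by \eqref{eq:arith} there is $\nu<\kappa$ with $2^\nu\ge\kappa^+$. Coloring $\kappa^+$ by the lexicographic order of $\kappa^+$ distinct elements of ${}^\nu2$, as in the proof of (K2), leaves no homogeneous set of type $\kappa$ by Lemma~\ref{lem:lex}. So in that case even $\kappa^+\rightarrow(\kappa)^2_2$ fails.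

The strict inequality in (K2) and the branch property (K3) are used only in Lemma~\ref{lem:ext}. The $\kappa$-completeness of the ultrafilter obtained there is used in the choice of $y_\eta$ in Lemma~\ref{lem:inter}, where a point must be joined to $|\eta|$ points above it.

The number of colors enters whenever an edge that does not have color $i$ is concluded to have color $1-i$: in Lemma~\ref{lem:both}, in Corollary~\ref{cor:disagree}, in the second case of Lemma~\ref{lem:undecided}, and in \eqref{eq:nearz}.

\begin{thebibliography}{9}

\bibitem{PR}
\emph{Partition Relations for Successor Cardinals},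
\texttt{http://math.bu.edu/people/aki/ha.pdf}.

\end{thebibliography}
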